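\title{Variable space and depth in resolution are polynomially related up to a logarithmic factor}

\begin{abstract}
We prove that every unsatisfiable CNF formula in $n\ge 2$ variables that has a resolution refutation of variable space $s$ also has a resolution refutation of depth at most $8s^3\log_2 n$. Since variable space never exceeds depth, the two measures are polynomially related up to a factor $\log n$, and a simple example shows that some dependence on $n$ is necessary. The proof searches a refutation of small space for a falsified axiom. Its main step shows that reading $s+2$ of the variable sets that occur in the refutation always halves the number of distinct such sets that remain, however long the refutation is. The argument extends to arbitrary sound proof systems and also relates total space to the two measures.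
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix Boolean variables $x_1,\dots,x_n$. A \emph{literal} is a variable $x$ or its negation $\bar x$. A \emph{clause} is a set of literals, written as a disjunction; its \emph{width} is its number of literals, and $\bot$ denotes the empty clause. An assignment $a\in\{0,1\}^n$ \emph{satisfies} a clause $C$, written $C(a)=1$, if it gives some literal of $C$ the value $1$; otherwise $C(a)=0$. A \emph{CNF formula} $\tau$ is a set of clauses, called its \emph{axioms}, and it is \emph{unsatisfiable} if no assignment satisfies all of them. We write $\mathrm{Vars}(\cdot)$ for the set of variables that occur in a clause or in a set of clauses, and $\log$ for $\log_2$.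

The \emph{resolution rule} derives the \emph{resolvent} $C\vee E$ from the \emph{premises} $C\vee x$ and $E\vee\bar x$. A \emph{resolution refutation} of $\tau$ is a sequence of clauses that ends with $\bot$ and in which each clause is an axiom or a resolvent of two earlier clauses. Draw an edge from each premise to its resolvent. The \emph{depth} of the refutation is the number of edges on a longest path from an axiom to the final clause $\bot$ in this directed acyclic graph, and $D(\tau)$ is the minimum depth of a refutation of $\tau$. Depth measures the longest chain of inferences that must be made one after another.

Space measures come from presenting a refutation on a blackboard. A \emph{configurational refutation} of $\tau$ is a sequence of sets of clauses (\emph{configurations}) $\mathcal C_0=\emptyset,\mathcal C_1,\dots,\mathcal C_T$ with $\bot\in\mathcal C_T$, in which each $\mathcal C_t$ is obtained from $\mathcal C_{t-1}$ by one of three steps: adding an axiom (a \emph{download}), adding a resolvent of two clauses of $\mathcal C_{t-1}$, or deleting some clauses. Its \emph{length} is $T$, its \emph{variable space} is $\max_t|\mathrm{Vars}(\mathcal C_t)|$, and $\mathrm{VSpace}(\tau)$ is the minimum variable space of a configurational refutation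 of $\tau$. This measure charges only for the number of variables visible at one moment. The number of clauses on the board and the number of steps are free.

One direction between the two measures is easy to believe: traversing a shallow refutation depth-first, one only ever looks at the variables resolved along the current path, so $\mathrm{VSpace}(\tau)\le D(\tau)$. The other direction is the following question, posed in \cite{SD}.

\begin{quote}
Are there absolute constants $C,c>0$ such that every unsatisfiable CNF formula $\tau$ in $n\ge2$ variables satisfies $D(\tau)\le C\,(\mathrm{VSpace}(\tau)\cdot\log n)^c$?
\end{quote}

There is a reason to doubt it. A refutation that sees only $s$ variables at a time may return to the same variables again and again, each time with different clauses on them. The direct way of making it shallow is binary search over time, which gives depth about $s\log T$, and the bound on $T$ that comes from counting configurations is doubly exponential in $s$ (Section~\ref{sec:windows}). This suggests an exponential gap between $D$ and $s$. Nevertheless the answer is yes, with $C=8$ and $c=3$.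

\begin{theorem}\label{thm:main}
For every unsatisfiable CNF formula $\tau$ in $n\ge2$ variables,
\[
\mathrm{VSpace}(\tau)\;\le\;D(\tau)\;\le\;8\,\mathrm{VSpace}(\tau)^3\log n\;\le\;8\,\bigl(\mathrm{VSpace}(\tau)\log n\bigr)^3 .
\]
\end{theorem}

We do not claim that the exponent $3$ is optimal. The idea of the proof is to measure the progress of the search not by the length of the remaining time interval but by the number of \emph{distinct} sets $\mathrm{Vars}(\mathcal C_t)$ in it. There are at most $(n+1)^s$ such sets, and the halving lemma (Lemma~\ref{lem:halving}) shows that reading $s+2$ of them halves their number.

Section~\ref{sec:trees} translates depth into decision trees and shows that the factor $\log n$ cannot be dropped entirely. Section~\ref{sec:converse} proves the first inequality in a stronger form. Sections~\ref{sec:windows}--\ref{sec:upper} prove the second inequality and a consequence for total space, and Section~\ref{sec:semantic} extends it from resolution to arbitrary sound proof systems.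

\section{Depth and decision trees}\label{sec:trees}

It is easier to design a search procedure than a shallow proof, and the two tasks are equivalent. A partial assignment $\rho$ \emph{falsifies} a clause if it assigns $0$ to all of its literals. A \emph{decision tree for $\tau$} is a rooted binary tree in which every internal node $\nu$ is labeled by a variable $x$ (it \emph{queries} $x$) and has two children $\nu_0,\nu_1$, for the answers $x=0$ and $x=1$. No root-to-leaf path queries a variable twice, so the path to a node $\nu$ defines a partial assignment $\rho_\nu$, and every leaf $\nu$ is labeled by an axiom falsified by $\rho_\nu$. The \emph{depth} of a node is its distance from the root, its \emph{height} is its largest distance to a leaf below it, and the depth of the tree is the height of its root. Let $DT(\tau)$ be the minimum depth of a decision tree for $\tau$. Equivalently, $DT(\tau)$ is the number of queries needed in the worst case by an adaptive strategy that asks for bits of an unknown assignment $a$, never asks for a bit twice, and stops when its answers falsify an axiom. Querying all variables shows that $DT(\tau)\le n$ for unsatisfiable $\tau$.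

\begin{lemma}\label{lem:dt}
For every unsatisfiable $\tau$ we have $D(\tau)=DT(\tau)$. Moreover, in every decision tree for $\tau$ one can attach to each node $\nu$ a clause $C_\nu$ falsified by $\rho_\nu$ such that $C_\nu$ is the label of $\nu$ if $\nu$ is a leaf, and otherwise $C_\nu$ either equals the clause of a child or is the resolvent of $C_{\nu_0}\ni x$ and $C_{\nu_1}\ni\bar x$ on the variable $x$ queried at $\nu$.
\end{lemma}

\begin{proof}
We define $C_\nu$ from the leaves upward, together with a derivation of $C_\nu$ from axioms whose depth is at most the height of $\nu$. At a leaf take the label. Let $\nu$ query $x$. The clause $C_{\nu_0}$ is falsified by $\rho_\nu\cup\{x=0\}$, so it does not contain $\bar x$; likewise $C_{\nu_1}$ does not contain $x$. If $x\notin C_{\nu_0}$, then $C_{\nu_0}$ does not mention $x$ and is falsified by $\rho_\nu$; put $C_\nu=C_{\nu_0}$. If $x\in C_{\nu_0}$ but $\bar x\notin C_{\nu_1}$, put $C_\nu=C_{\nu_1}$ for the same reason. In the remaining case $C_{\nu_0}=C\vee x$ and $C_{\nu_1}=E\vee\bar x$, where $C$ and $E$ do not mention $x$ and are falsified by $\rho_\nu$; let $C_\nu=C\vee E$. The depth of its derivation exceeds the larger of the two depths for the children by one, and the height of $\nu$ exceeds the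 larger of their heights by one. The clause at the root is falsified by the empty assignment, so it is $\bot$. Hence $D(\tau)\le DT(\tau)$.

Conversely, take a refutation of depth $d$ and walk from $\bot$ against the edges, keeping the current clause falsified by the answers so far. If the current clause is $C\vee E$ with premises $C\vee x$ and $E\vee\bar x$, query $x$ unless its value is known. Both $C$ and $E$ are already falsified, so $C\vee x$ is falsified if $x=0$ and $E\vee\bar x$ is falsified if $x=1$; move to that premise. After at most $d$ moves, each costing at most one query, the walk reaches a falsified axiom. Hence $DT(\tau)\le D(\tau)$.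
\end{proof}

The simplest family on which the two measures differ is a chain of implications. It shows that a bound on depth must depend on $n$, and it shows binary search at work.

\begin{proposition}\label{prop:chain}
For $n\ge2$ let $\pi_n$ consist of the clauses $x_1$; $\bar x_i\vee x_{i+1}$ for $1\le i<n$; and $\bar x_n$. Then $\mathrm{VSpace}(\pi_n)\le2$ and $D(\pi_n)\ge\log(n+1)$. Hence no bound on $D$ in terms of $\mathrm{VSpace}$ alone is possible.
\end{proposition}

\begin{proof}
Download $x_1$. From the configuration $\{x_i\}$ with $i<n$, download $\bar x_i\vee x_{i+1}$, derive $x_{i+1}$, and delete the two premises. From $\{x_n\}$, download $\bar x_n$ and derive $\bot$. No configuration has more than two variables.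

For $0\le i\le n$ let $a^{(i)}$ set $x_1,\dots,x_i$ to $1$ and the other variables to $0$. Then $a^{(0)}$ falsifies only $x_1$, $a^{(n)}$ falsifies only $\bar x_n$, and for $0<i<n$ the assignment $a^{(i)}$ falsifies only $\bar x_i\vee x_{i+1}$. In a decision tree for $\pi_n$ these $n+1$ assignments therefore reach leaves with $n+1$ different labels. A binary tree of depth $d$ has at most $2^d$ leaves, so $2^d\ge n+1$, and Lemma~\ref{lem:dt} gives the claim.
\end{proof}

The refutation of variable space $2$ above has depth $n$, yet $D(\pi_n)=\lceil\log(n+1)\rceil$: put $x_0=1$ and $x_{n+1}=0$, keep indices $i<j$ with $x_i=1$ and $x_j=0$, and query a middle index until $j=i+1$. So a shallow refutation cannot be expected to resemble the given refutation of small space. It has to be built anew, with the given one serving as a map.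

\section{Small depth gives small space}\label{sec:converse}

The \emph{total space} of a configurational refutation is the maximum over $t$ of the sum of the widths of the clauses in $\mathcal C_t$, and $\mathrm{TSpace}(\tau)$ is its minimum over configurational refutations of $\tau$.

\begin{theorem}\label{thm:converse}
Let $\tau$ be unsatisfiable and $d=D(\tau)$. Then $\tau$ has a configurational refutation with at most $d$ variables and at most $d+2$ clauses in each configuration, total space at most $d(d+2)$, and length at most $2^{d+2}$. In particular $\mathrm{VSpace}(\tau)\le D(\tau)$.
\end{theorem}

\begin{proof}
If $d=0$, then $\bot\in\tau$, and downloading $\bot$ is the required refutation. Let $d\ge1$. Take a decision tree of depth $d$ and the clauses $C_\nu$ of Lemma~\ref{lem:dt}. We derive them in depth-first order. The recursive procedure $\mathrm{Derive}(\nu)$ is called with a current configuration $M$ and acts as follows.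
\begin{itemize}
\item If $\nu$ is a leaf, download $C_\nu$.
\item If $C_\nu$ was copied from a child, call $\mathrm{Derive}$ on that child.
\item Otherwise call $\mathrm{Derive}(\nu_0)$, call $\mathrm{Derive}(\nu_1)$, add the resolvent $C_\nu$, and delete $C_{\nu_0}$ and $C_{\nu_1}$.
\end{itemize}
Call $M$ \emph{admissible} for a node $\nu$ of depth $i$ if $|M|\le i$ and $\mathrm{Vars}(M)\subseteq\mathrm{dom}(\rho_\nu)$. We show by induction on the height of $\nu$ that, if $M$ is admissible for $\nu$, then $\mathrm{Derive}(\nu)$ ends with $M\cup\{C_\nu\}$ and every recursive call is made with an admissible configuration. For a leaf there is nothing to prove, and in the second case $M$ is admissible for the child. In the third case let $\nu$ query $x$. The call at $\nu_0$ is made with $M$ and returns $M\cup\{C_{\nu_0}\}$. This set has at most $i+1$ clauses and its variables lie in $\mathrm{dom}(\rho_{\nu_0})=\mathrm{dom}(\rho_\nu)\cup\{x\}=\mathrm{dom}(\rho_{\nu_1})$, so it is admissible for $\nu_1$. The two premises mention $x$, while $C_\nu$ and the clauses of $M$ have their variables in $\mathrm{dom}(\rho_\nu)$, which does not contain $x$ because no path queries $x$ twice. So the deletion leaves exactly $M\cup\{C_\nu\}$.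

Run $\mathrm{Derive}$ at the root with $M=\emptyset$; it ends with $\{\bot\}$. After a download at a leaf $\nu$ of depth $i\le d$ the configuration has at most $i+1\le d+1$ clauses, with variables in $\mathrm{dom}(\rho_\nu)$, a set of size $i\le d$. After a resolution step on $x$ at a node $\nu$ of depth $i\le d-1$ it has at most $i+3\le d+2$ clauses, with variables in $\mathrm{dom}(\rho_\nu)\cup\{x\}$, a set of size $i+1\le d$. A deletion only shrinks the configuration. Every clause that appears is falsified by some $\rho_\mu$, so it has at most one literal per variable of $\mathrm{dom}(\rho_\mu)$ and width at most $d$; thus the total space is at most $d(d+2)$. The tree has at most $2^{d+1}-1$ nodes and each contributes at most two steps.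
\end{proof}

\section{Windows and the search for a falsified axiom}\label{sec:windows}

We turn to the upper bound on depth. What the search needs from a refutation is only, for each time $t$, which variables are visible and which Boolean function of them the configuration expresses.

\begin{definition}\label{def:window}
A \emph{window sequence of width $s$} is a sequence $(V_t,F_t)_{0\le t\le T}$ in which $V_t\subseteq\{x_1,\dots,x_n\}$, $|V_t|\le s$, and $F_t\colon\{0,1\}^{V_t}\to\{0,1\}$. The set $V_t$ is the \emph{window} at time $t$. For $a\in\{0,1\}^n$ we write $F_t(a)$ for $F_t(a|_{V_t})$ and call $t$ \emph{true} or \emph{false} under $a$ according as $F_t(a)=1$ or $0$. For $0\le p<q\le T$ let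
\[
\mathcal W(p,q)=\{V_t: p<t<q\},\qquad w(p,q)=|\mathcal W(p,q)| .
\]
\end{definition}

Here $\mathcal W(p,q)$ is a set, so a window that occurs at many times is counted once. Shrinking the interval shrinks $\mathcal W$, and $w(p,q)=0$ if and only if $q=p+1$. To \emph{query a window} $v$ means to query those variables of $v$ whose values are not yet known. This costs at most $s$ variable queries and reveals $a|_v$, one of at most $2^s$ elements of $\{0,1\}^v$.

A configurational refutation of variable space $s$ gives a window sequence of width $s$: let $V_t=\mathrm{Vars}(\mathcal C_t)$ and let $F_t$ be the conjunction of the clauses of $\mathcal C_t$. Then $F_0\equiv1$ and $F_T\equiv0$, so every $a$ has a time $t$ at which true switches to false. Such a switch exhibits a falsified axiom.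

\begin{lemma}\label{lem:switch}
Let $\bot\notin\tau$ and let $\mathcal C_0,\dots,\mathcal C_T$ be a configurational refutation of $\tau$ in which $T$ is the first index with $\bot\in\mathcal C_T$. If $F_{t-1}(a)=1$ and $F_t(a)=0$, then $t<T$ and step $t$ downloads an axiom $A$ with $A(a)=0$ and $\mathrm{Vars}(A)\subseteq V_t$.
\end{lemma}

\begin{proof}
A deletion cannot make a true conjunction false. Neither can a resolution step: if $a$ satisfies $C\vee x$ and $E\vee\bar x$, then it satisfies $C$ when $a(x)=0$ and $E$ when $a(x)=1$. So step $t$ is a download, $\mathcal C_t=\mathcal C_{t-1}\cup\{A\}$, and $A$ is the clause of $\mathcal C_t$ that $a$ fails to satisfy. Step $T$ adds $\bot$, which is not an axiom, so it is not a download and $t\ne T$.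
\end{proof}

Thus it suffices to find a switch time $t$ whose window has been queried: the answers then assign all variables of $A$ and falsify it. Binary search does this. Keep a true time $p$ and a false time $q>p$, starting from $(0,T)$; query the window of a middle time and let that time replace $p$ or $q$. After $\lceil\log T\rceil$ rounds $q=p+1$, and $V_q$ has been queried because $q\neq T$. This gives $D(\tau)\le s\lceil\log T\rceil$. A shortest refutation of variable space $s$ repeats no configuration, so $T$ is at most the number of configurations with at most $s$ variables. There are at most $(n+1)^s$ choices of a window, because every set of at most $s$ variables arises from a map $\{1,\dots,s\}\to\{x_1,\dots,x_n,*\}$ by taking the image and discarding $*$. On a given window there are at most $4^s$ clauses, hence at most $2^{4^s}$ configurations. So $\log T\le s\log(n+1)+4^s$. The first term is what we want; the second is exponential in $s$.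

The second term counts the different contents that one window can have at different times. But binary search wastes information exactly here: the answer $a|_v$ determines $F_t(a)$ at \emph{all} times $t$ with $V_t=v$. This suggests replacing the length $q-p$ by the number $w(p,q)$ of distinct windows, whose logarithm is at most $s\log(n+1)$.

\section{The halving lemma}\label{sec:halving}

Throughout this section $(V_t,F_t)_{0\le t\le T}$ is a window sequence of width $s$; no relation between consecutive functions is assumed. Fix $p<q$ with $w=w(p,q)\ge1$, put $\mathcal W=\mathcal W(p,q)$, and let $a$ be an unknown assignment with $F_p(a)=1$ and $F_q(a)=0$. After a set $Q\subseteq\mathcal W$ of windows has been queried, a time $t\in[p,q]$ is \emph{known} if $t\in\{p,q\}$, or $p<t<q$ and $V_t\in Q$; the answers determine whether a known time is true. A \emph{good pair} is a pair of known times $p'<q'$ with $p'$ true, $q'$ false and $w(p',q')\le w/2$.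

\begin{lemma}[Halving lemma]\label{lem:halving}
There is an adaptive strategy that queries at most $s+2$ windows from $\mathcal W$ and ends with a good pair, for every $a$ with $F_p(a)=1$ and $F_q(a)=0$.
\end{lemma}

The difficulty is that windows recur, so there is no middle window to query. We first reduce the task to hitting one specific set of windows. Among all pairs that might be good we look at one only: the first known false time and the known time just before it. The contribution of a window $v$ with answer $b\in\{0,1\}^v$ to the first known false time is
\[
\theta(v,b)=\min\bigl(\{t: p<t<q,\ V_t=v,\ F_t(b)=0\}\cup\{q\}\bigr),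
\]
and the first known false time after querying $Q$ is $\theta_Q=\min(\{\theta(v,a|_v):v\in Q\}\cup\{q\})$. It satisfies $p<\theta_Q\le q$. For the pair to be good, some known time must lie shortly before $\theta_Q$, where distance is counted in distinct windows. So call a time $x$ with $p<x\le q$ \emph{early} if $w(p,x)\le w/2$ and \emph{late} otherwise. For late $x$ let $u$ be the largest index with $p\le u<x$ and $w(u,x)>w/2$, and put
\[
R(x)=\mathcal W(u,x).
\]
In words, $R(x)$ is the set of windows met when walking back from $x$ until more than half of $\mathcal W$ has been seen. It is a subset of $\mathcal W$ with $|R(x)|>w/2$, and it depends neither on $a$ nor on $Q$.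

\begin{lemma}\label{lem:criterion}
If $\theta_Q$ is early, or $\theta_Q$ is late and $R(\theta_Q)\cap Q\ne\emptyset$, then there is a good pair.
\end{lemma}

\begin{proof}
Write $\theta=\theta_Q$ and let $y$ be the largest known time with $y<\theta$; it exists because $p$ is known. Since $\theta$ is the first known false time, $y$ is true. No time strictly between $y$ and $\theta$ is known, so $\mathcal W(y,\theta)\cap Q=\emptyset$. Suppose $w(y,\theta)>w/2$. Then $w(p,\theta)\ge w(y,\theta)>w/2$, so $\theta$ is late. The index $u$ in the definition of $R(\theta)$ satisfies $u\ge y$ by its maximality, so $R(\theta)\subseteq\mathcal W(y,\theta)$ and $R(\theta)\cap Q=\emptyset$, against the hypothesis. Hence $(y,\theta)$ is a good pair.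
\end{proof}

The obvious next move is to query a window $v\in R(\theta_Q)$. If the first known false time stays where it is, Lemma~\ref{lem:criterion} applies. But the answer $b$ may move it back to $\theta(v,b)$, and then a different set $R(\theta(v,b))$ has to be hit. The following example shows both the danger and the way around it.

\begin{example}\label{ex:six}
Let $s=1$, $p=0$, $q=T=13$, and let $F_t$ be given by
\[
\begin{array}{c|cccccccccccccc}
t&0&1&2&3&4&5&6&7&8&9&10&11&12&13\\ \hline
F_t&1&x_1&x_2&x_3&x_4&x_5&x_6&\bar x_1&\bar x_2&\bar x_3&\bar x_4&\bar x_5&\bar x_6&0
\end{array}
\]
with $V_t$ the set of variables shown. Write $i$ for the window $\{x_i\}$. Here $w=6$, so a good pair encloses at most three windows. One query is not enough: if the answer to $i$ is $x_i=1$, the known true times are $0,i$, the known false times are $i+6,13$, and the tightest pair $(i,i+6)$ encloses five windows.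

We have $\theta(i,0)=i$ and $\theta(i,1)=i+6$. The late times are $x\ge5$, and $R(x)$ consists of the windows at times $x-4,\dots,x-1$:
\[
\begin{array}{lll}
R(5)=R(11)=\{1,2,3,4\}, & R(6)=R(12)=\{2,3,4,5\}, & R(7)=\{3,4,5,6\},\\
R(8)=\{4,5,6,1\}, & R(9)=\{5,6,1,2\}, & R(10)=\{6,1,2,3\}.
\end{array}
\]
Window $4$ lies in all of these except $R(9)=R(\theta(3,1))$ and $R(10)=R(\theta(4,1))$. So once $4$ has been queried, only the windows $3$ and $4$ can place the first known false time at a late point whose set $R$ is not yet hit.

Query $4$. If $x_4=0$, then $\theta_Q=4$ is early and $(0,4)$ is good. Let $x_4=1$, so that $\theta_Q=10$ and $R(10)=\{6,1,2,3\}$. Querying $3$ fails when $x_3=1$: the known true times are $0,3,4$, the known false times are $9,10,13$, and the tightest pair $(4,9)$ encloses the four windows of $R(9)$. Query $6$ instead. If $x_6=0$, then $\theta_Q$ moves to $6$, the set $R(6)$ contains the earlier query $4$, and $(4,6)$ is good. If $x_6=1$, then $\theta(6,1)=12$, so $\theta_Q$ stays at $10$, the set $R(10)$ contains the new query $6$, and $(6,10)$ is good. A choice such as $6$ had to exist: $R(10)$ has four windows and only two windows are dangerous.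
\end{example}

In general we want a few preliminary queries that hit in advance the sets $R$ that can arise later. One cannot hope to hit $R(x)$ for every late $x$. If the sequence contains, for each set of $\lfloor w/2\rfloor+1$ windows, a stretch that lists exactly these windows once each, then every such set is an $R(x)$, and meeting all of them takes $\lceil w/2\rceil$ windows. But only the times $\theta(v,b)$ matter, and there are at most $w2^s$ pairs $(v,b)$, independently of $T$. Sets that contain more than half of the ground set are hit quickly by a greedy choice.

\begin{lemma}\label{lem:hitting}
Let $R_1,\dots,R_N$, $N\ge1$, be subsets of a set $U$ with $|R_j|>|U|/2$ for all $j$ (repetitions allowed), and let $k\ge1$. Then there is $S\subseteq U$ with $|S|\le k$ such that fewer than $N/2^k$ indices $j$ have $R_j\cap S=\emptyset$.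
\end{lemma}

\begin{proof}
Counting pairs $(v,j)$ with $v\in R_j$ in two ways gives $\sum_{v\in U}|\{j:v\in R_j\}|=\sum_j|R_j|>N|U|/2$, so some $v\in U$ lies in $R_j$ for more than $N/2$ indices $j$. Put $v$ into $S$ and discard these indices; fewer than $N/2$ remain. Repeat with the remaining indices, $k$ times in all, stopping if none remain.
\end{proof}

With $k=s+1+\lceil\log w\rceil$ this lemma hits all the sets $R(\theta(v,b))$, and Lemma~\ref{lem:criterion} gives a good pair with no adaptivity at all. Since $\log w$ may be of order $s\log n$, that would lead to depth of order $s^3\log^2n$ in the next section. To save the term $\log w$ we hit only enough sets to make more than half of the windows harmless and then, as in the example, choose one last window adaptively.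

\begin{proof}[Proof of Lemma~\ref{lem:halving}]
Consider the pairs $(v,b)$ with $v\in\mathcal W$, $b\in\{0,1\}^v$ and $\theta(v,b)$ late. Their number $N$ is at most $w2^s$, because $|v|\le s$. If $N\ge1$, apply Lemma~\ref{lem:hitting} with $U=\mathcal W$ and $k=s+1$ to the sets $R(\theta(v,b))$; if $N=0$, let $S=\emptyset$. In both cases $|S|\le s+1$ and fewer than $w/2$ of the pairs have $R(\theta(v,b))\cap S=\emptyset$, since $N/2^{s+1}\le w/2$ and $0<w/2$. Call $v\in\mathcal W$ \emph{safe} if for every $b\in\{0,1\}^v$ the time $\theta(v,b)$ is early or $R(\theta(v,b))$ meets $S$. Each unsafe window accounts for at least one pair whose set is missed, so fewer than $w/2$ windows are unsafe.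

The strategy first queries the windows in $S$. If $\theta_S$ is early, Lemma~\ref{lem:criterion} gives a good pair and we stop. Otherwise $|R(\theta_S)|>w/2$, so $R(\theta_S)$ contains a safe window $v$. Query $v$, let $b=a|_v$ and $Q=S\cup\{v\}$. Then $\theta_Q=\min(\theta_S,\theta(v,b))$. If $\theta_Q=\theta_S$, then $R(\theta_Q)$ contains $v\in Q$. Otherwise $\theta_Q=\theta(v,b)$, and since $v$ is safe, $\theta_Q$ is early or $R(\theta_Q)$ meets $S\subseteq Q$. In both cases Lemma~\ref{lem:criterion} gives a good pair. At most $s+2$ windows were queried, and the choice of $v$ and of the pair depends only on the answers.
\end{proof}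

The bound $|V_t|\le s$ entered this proof only through the number $2^s$ of possible answers; the $s+1$ preliminary queries are what it takes to reduce $w2^s$ to $w/2$ by halving.

\section{Small space gives small depth}\label{sec:upper}

Iterating the halving lemma locates a switch.

\begin{proposition}\label{prop:search}
Let $(V_t,F_t)_{0\le t\le T}$ be a window sequence of width $s$ with $F_0\equiv1$, $F_T\equiv0$ and $T\ge2$, and let $m=w(0,T)$. There is an adaptive strategy that queries at most $(s+2)(\lfloor\log m\rfloor+1)$ windows and outputs a time $t$ such that $F_{t-1}(a)=1$, $F_t(a)=0$, and each of $t-1,t$ lies in $\{0,T\}$ or has a queried window.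
\end{proposition}

\begin{proof}
Keep a pair $p<q$ with $p$ true, $q$ false, and each of $p,q$ in $\{0,T\}$ or with a queried window. Start with $(0,T)$. While $w(p,q)\ge1$, apply Lemma~\ref{lem:halving} and replace $(p,q)$ by the good pair found. Its endpoints are old endpoints or have queried windows, so the invariant is kept. After $k$ rounds $w(p,q)\le m/2^k$, which is less than $1$ for $k=\lfloor\log m\rfloor+1$. As $w(p,q)$ is an integer, the loop stops after at most this many rounds with $w(p,q)=0$, that is, $q=p+1$. Output $t=q$.
\end{proof}

\begin{theorem}\label{thm:upper}
Let $\tau$ be unsatisfiable with $\bot\notin\tau$, and let $s=\mathrm{VSpace}(\tau)$. Take a configurational refutation of variable space $s$, let $T$ be the first index with $\bot\in\mathcal C_T$, and let $m$ be the number of distinct sets among $\mathrm{Vars}(\mathcal C_1),\dots,\mathrm{Vars}(\mathcal C_{T-1})$. Then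
\[
D(\tau)\le s(s+2)\bigl(\lfloor\log m\rfloor+1\bigr).
\]
\end{theorem}

\begin{proof}
Consider the window sequence of $\mathcal C_0,\dots,\mathcal C_T$. Every assignment has a switch time $t\ge1$, and $t<T$ by Lemma~\ref{lem:switch}; hence $T\ge2$ and $m\ge1$. Run the strategy of Proposition~\ref{prop:search}. By Lemma~\ref{lem:switch} its output $t$ satisfies $0<t<T$, so $V_t$ has been queried, and step $t$ downloads an axiom $A$ with $A(a)=0$ and $\mathrm{Vars}(A)\subseteq V_t$. All variables of $A$ have been queried, so the answers falsify $A$. Each window costs at most $s$ variable queries and no variable is queried twice, so the strategy is a decision tree for $\tau$ of depth at most $s(s+2)(\lfloor\log m\rfloor+1)$. Apply Lemma~\ref{lem:dt}.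
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first inequality is part of Theorem~\ref{thm:converse}, and the third holds because $\log n\ge1$. For the second let $s=\mathrm{VSpace}(\tau)$. If $\bot\in\tau$, then $D(\tau)=0$ and there is nothing to prove. Let $\bot\notin\tau$. A refutation downloads some axiom, and every axiom contains a variable, so $s\ge1$. In Theorem~\ref{thm:upper} we have $m\le(n+1)^s$ by the count in Section~\ref{sec:windows}. For $n\ge2$,
\[
n^{\log3}=n\cdot n^{\log 3-1}\ge n\cdot2^{\log3-1}=\tfrac32\,n\ge n+1,
\]
so $\log(n+1)\le\log3\cdot\log n$. Since $s\log n\ge1$,
\[
\lfloor\log m\rfloor+1\le s\log3\cdot\log n+1\le(1+\log3)\,s\log n .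
\]
With $s(s+2)\le3s^2$ this gives $D(\tau)\le3(1+\log3)\,s^3\log n$. Finally $3^3<2^5$ means $\log3<5/3$, so $3(1+\log3)<8$.
\end{proof}

Passing from space to depth and back yields a refutation that is efficient in several respects at once.

\begin{corollary}\label{cor:total}
Let $\tau$ be an unsatisfiable CNF formula in $n\ge2$ variables, $s=\mathrm{VSpace}(\tau)$ and $K=\lfloor8s^3\log n\rfloor$. Then $\tau$ has a configurational refutation that simultaneously has variable space at most $K$, total space at most $K(K+2)$ and length at most $2^{K+2}\le4n^{8s^3}$. Moreover
\[
\mathrm{VSpace}(\tau)\le\mathrm{TSpace}(\tau)\le D(\tau)\bigl(D(\tau)+2\bigr).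
\]
Thus variable space, depth and total space are polynomially related up to $\log n$ factors.
\end{corollary}

\begin{proof}
Since $D(\tau)$ is an integer, Theorem~\ref{thm:main} gives $D(\tau)\le K$, and the refutation of Theorem~\ref{thm:converse} has the stated properties; note that $2^{K+2}\le4\cdot2^{8s^3\log n}=4n^{8s^3}$. The number of variables in a configuration is at most the sum of the widths of its clauses, so $\mathrm{VSpace}(\tau)\le\mathrm{TSpace}(\tau)$. The upper bound on $\mathrm{TSpace}(\tau)$ is part of Theorem~\ref{thm:converse}. The last sentence follows from these inequalities and Theorem~\ref{thm:main}.
\end{proof}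

\section{Semantic refutations}\label{sec:semantic}

Resolution entered the upper bound only through Lemma~\ref{lem:switch}, whose main point is soundness. We isolate what is needed. For Boolean functions $F,G$ write $F\models G$ if every assignment with $F(a)=1$ has $G(a)=1$.

\begin{definition}\label{def:semantic}
A \emph{semantic refutation of $\tau$ of variable space $s$} is a window sequence $(V_t,F_t)_{0\le t\le T}$ of width $s$ with $V_0=\emptyset$, $F_0\equiv1$, $F_T\equiv0$, such that for each $t\ge1$
\begin{itemize}
\item[(i)] $F_{t-1}\models F_t$, or
\item[(ii)] $F_{t-1}\wedge A\models F_t$ for some $A\in\tau$ with $\mathrm{Vars}(A)\subseteq V_t$.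
\end{itemize}
\end{definition}

The window sequence of a configurational resolution refutation is of this form: deletions and resolution steps satisfy (i) and downloads satisfy (ii). The same holds for configurational refutations over any sound lines in which downloading an axiom puts all its variables into the configuration; take for $V_t$ the set of variables of the lines present at time $t$ and for $F_t$ their conjunction.

\begin{theorem}\label{thm:semantic}
If $\tau$ has a semantic refutation of variable space $s$ in which at most $m$ distinct sets occur among $V_1,\dots,V_{T-1}$, then
\[
D(\tau)\le s(s+2)\bigl(\lfloor\log m\rfloor+1\bigr)+s,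
\]
where the first term is read as $0$ if $T=1$.
\end{theorem}

\begin{proof}
For each $t$ at which (i) fails, fix an axiom $A_t$ as in (ii). If $F_{t-1}(a)=1$ and $F_t(a)=0$, then (i) fails at $t$, and (ii) forces $A_t(a)=0$. Find such a time $t$ by Proposition~\ref{prop:search} if $T\ge2$, and take $t=1$ without any query if $T=1$. If $t<T$, then $V_t$ has been queried. The case $t=T$ is no longer excluded, because the last step may use an axiom; in that case query $V_T$ as well, at a cost of at most $s$. Now all variables of $A_t$ are known, since $\mathrm{Vars}(A_t)\subseteq V_t$, and the answers falsify $A_t$. Apply Lemma~\ref{lem:dt}.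
\end{proof}

\begin{remark}\label{rem:slack}
The condition $\mathrm{Vars}(A)\subseteq V_t$ and the query to $V_T$ serve only to see that the variables of $A_t$ are known, and this can also be seen without them. When the search ends, the answers force $F_{t-1}=1$ and $F_t=0$, so $A_t$ is false under every extension of the answers. If a variable of $A_t$ were unassigned, some extension would make its literal true.
\end{remark}

Let $s^*$ be the minimum variable space of a semantic refutation of $\tau$. Since $m\le(n+1)^{s^*}$, Theorems~\ref{thm:converse} and~\ref{thm:semantic} give
\[
s^*\le\mathrm{VSpace}(\tau)\le D(\tau)\le s^*(s^*+2)\bigl(s^*\log(n+1)+1\bigr)+s^* .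
\]
So the minimum semantic variable space and the variable space of resolution are also polynomially related up to $\log n$ factors.

\begin{thebibliography}{1}
\bibitem{SD} \emph{On space and depth in resolution}, \texttt{https://eccc.weizmann.ac.il/report/2016/184/download}.
\end{thebibliography}
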